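# Degree predicates of a marked vertex: stable computation with fixed and with stabilizing inputs

## 1. Protocols on communication graphs

**Definition (communication graph).** A *communication graph* is a finite directed graph $G=(V,E)$ with no self-loops and no multiple edges, weakly connected, with at least two vertices. Hence every vertex lies on at least one edge. A *family of graphs* is a set of such graphs.

Both $(u,v)$ and $(v,u)$ may be edges. The smallest example has two vertices and the single edge $(u,v)$. The star with edges $(v,u_1),\dots,(v,u_n)$ is another. "Distance", "path" and "neighbor" will always refer to the underlying undirected graph.

**Definition (predicate).** Fix a finite input alphabet $X$. A *predicate* on a family $\mathcal F$ assigns to each $G\in\mathcal F$ and each input assignment $x:V(G)\to X$ a value $P(G,x)\in\{0,1\}$.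

For example, with $X=\{0,L\}$, let $P(G,x)=1$ if and only if some vertex has input $L$. Call this predicate OR.

**Definition (protocol, ordinary model).** A *protocol* consists of a finite state set $Q$, an input map $I:X\to Q$, an output map $O:Q\to\{0,1\}$ and a transition function $\delta$ from $Q\times Q$ to nonempty subsets of $Q\times Q$. It is *deterministic* if all these subsets are singletons. A *configuration* is a map $C:V\to Q$. For an edge $(u,v)$, with $u$ the *initiator* and $v$ the *responder*, write $C\to C'$ if $(C'(u),C'(v))\in\delta(C(u),C(v))$ and $C'(w)=C(w)$ for all other $w$. An *execution* on input $x$ is an infinite sequence $C_0\to C_1\to\cdots$ with $C_0=I\circ x$. The output of $C$ at $v$ is $O(C(v))$.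

The protocol does not depend on $G$, and the vertices have no names.

**Definition (fairness).** An execution is *fair* if, whenever $C$ occurs infinitely often and $C\to C'$, then $C'$ also occurs infinitely often.

**Definition (stable computation).** The protocol *stably computes* $P$ in $\mathcal F$ if for every $G\in\mathcal F$, every $x$ and every fair execution on input $x$, from some point on every vertex outputs $P(G,x)$ forever.

*Example.* Let $Q=\{0,1\}$, $I(0)=0$, $I(L)=1$, $O(q)=q$ and $\delta(a,b)=\{(\max(a,b),\max(a,b))\}$. On the path $a,b,c$ with $L$ only at $a$, the execution that uses only the edge between $b$ and $c$ stays in $(1,0,0)$ forever. It is not fair, because $(1,0,0)\to(1,1,0)$ and $(1,1,0)$ never occurs. In a fair execution on any graph, a $1$ next to a $0$ eventually spreads (Lemma 2 below), so this protocol stably computes OR in the family of all graphs.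

## 2. Inputs that change before they settle

In the second model each device has an input port, and the symbol at the port may change finitely many times before it reaches its final value.

**Definition (stabilizing inputs).** A protocol now has a finite input set $X$, a finite state set $Q$, one initial state $q_0$, an output map $O:Q\to\{0,1\}$ and a transition function $\delta$ from $(Q\times X)\times(Q\times X)$ to nonempty subsets of $Q\times Q$ (singletons if deterministic). A *configuration* is a map $C:V\to Q\times X$, with $\pi_1(C(u))$ the state and $\pi_2(C(u))$ the input of $u$. It is *initial* if all states are $q_0$; the inputs are arbitrary. Write $C\Rightarrow C'$ if for some edge $(u,v)$ we have $(\pi_1(C'(u)),\pi_1(C'(v)))\in\delta(C(u),C(v))$, all other states are unchanged, and all inputs are unchanged.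

An *execution* is an infinite sequence $C_0,C_1,\dots$ with $C_0$ initial, such that each $C_{i+1}$ arises from some $C_i'$ with $C_i\Rightarrow C_i'$ by changing the inputs of an arbitrary subset of vertices, states untouched. Moreover there is an index $T$ with $C_i\Rightarrow C_{i+1}$ for all $i\ge T$. The *final input assignment* is $x(v)=\pi_2(C_T(v))$. The execution is *fair* if its suffix from $C_T$ on satisfies: whenever $C$ occurs infinitely often and $C\Rightarrow C'$, then $C'$ occurs infinitely often. The output of $C$ at $v$ is $O(\pi_1(C(v)))$.

The protocol *stably computes $P$ with stabilizing inputs in $\mathcal F$* if for every $G\in\mathcal F$ and every fair execution on $G$ with final input assignment $x$, from some point on every vertex outputs $P(G,x)$ forever.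

*Example where it works.* Take the family consisting of one graph with one edge $(u,v)$, and the predicate OR. Let the state be one output bit, and let an interaction set both bits to the OR of the two current inputs. After the inputs settle, one interaction makes both outputs right forever.

*Example where a protocol fails.* On the same graph, let the state be a bit, initially $0$, and let an interaction set both bits to the maximum of both bits and of $[\text{input}=L]$ for both participants. Start with $L$ at $u$. After one step both bits are $1$. Now change the input of $u$ to $0$. The final value of OR is $0$, but the outputs stay $1$: the state remembers a past that no longer counts.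

One direction between the models is easy. If $P$ is stably computable with stabilizing inputs, it is stably computable in the ordinary model: use states $Q\times X$ and $I(x)=(q_0,x)$, and never change the second component. The fair ordinary executions are then exactly the fair executions with no input change.

## 3. Recurrent configurations

For a fixed graph and fixed inputs there are finitely many configurations, and each has a successor. "Reachable" means reachable by finitely many steps with inputs unchanged. In the stabilizing model the next two lemmas concern the part of an execution after the inputs have settled.

**Lemma 1.** Every finite execution prefix has a fair continuation with inputs unchanged.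

*Proof.* The finite directed graph of configurations reachable from the last one has a strongly connected component that no transition leaves, and it contains at least one transition. Walk to it and then traverse all its transitions again and again. Everything that occurs infinitely often lies in the component, and so do its successors, all of which recur. $\square$

**Lemma 2.** Let $\mathcal E$ be the set of configurations that occur infinitely often in a fair execution.

* (a) $\mathcal E\ne\emptyset$; from some time on all configurations lie in $\mathcal E$; every configuration reachable from an element of $\mathcal E$ lies in $\mathcal E$.
* (b) Let $h$ be a function from configurations to nonnegative integers that is nonincreasing along the execution after some time. Then from some time on $h$ is constant, and no configuration reachable from the current one has a smaller value of $h$. In particular, if $h$ can be decreased by a finite sequence of steps whenever it is positive, then eventually $h=0$ forever.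
* (c) If from every configuration that occurs after some time one can reach a configuration in a set $\Phi$, then some element of $\Phi$ occurs infinitely often.

*Proof.* (a) There are finitely many configurations, so some recur, and those that do not recur stop occurring. Closure under one step is fairness; induct. (b) A nonincreasing sequence of nonnegative integers is eventually constant, say $s$. Every element of $\mathcal E$ occurs late, so $h=s$ on $\mathcal E$. By (a), late configurations and everything reachable from them are in $\mathcal E$. (c) Start from an element of $\mathcal E$ and apply (a). $\square$

Fairness speaks about configurations, not about edges being used. So in each application the event must be visible in the configuration.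

## 4. The predicates $P_D$, the graphs $H(j,N,d)$, and the statements

From now on $X=\{0,L\}$.

**Definition (degree predicate).** The *degree* $\deg_G(v)$ is the number of distinct vertices joined to $v$ by an edge in either direction. For $D\subseteq\mathbb N$ let
$$P_D(G,x)=1\iff \text{exactly one vertex } v \text{ has } x(v)=L,\ \text{and } \deg_G(v)\in D .$$

If $G$ has the edges $(u,v)$ and $(v,u)$ and no others, then $\deg_G(v)=1$. For $D$ the odd numbers, on a path with three vertices $P_D=1$ exactly when one endpoint carries $L$ and no other vertex does.

**Definition (types of sets $D$).** $D$ is *ultimately periodic* if there are $t\ge0$ and $r\ge1$ such that $n\in D\Leftrightarrow n+r\in D$ for all $n\ge t$. It is *cofinite* if $\mathbb N\setminus D$ is finite, and *co-infinite* if $\mathbb N\setminus D$ is infinite.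

The odd numbers are ultimately periodic ($t=0$, $r=2$), infinite and co-infinite. Finite and cofinite sets are ultimately periodic with $r=1$.

**Definition (the graphs $H$ and $K$).** Let $j\ge1$ and $1\le d\le N$. The graph $H(j,N,d)$ has *centers* $v_0,\dots,v_j$ and *leaves* $u_1,\dots,u_N$. Its edges are $(v_i,u_l)$ for all $i<j$ and all $l$, and $(v_j,u_l)$ for $l\le d$. Put $K(j,N)=H(j,N,N)$ and let $\mathcal H$ be the set of all $H(j,N,d)$.

Each is weakly connected: $v_0$ is joined to every leaf, and each center is joined to $u_1$. For example, $H(1,3,2)$ has $v_0$ joined to $u_1,u_2,u_3$ and $v_1$ joined to $u_1,u_2$, so $\deg(v_1)=2$. "Leaf" is only a name here; in $K(j,N)$ a leaf has $j+1$ neighbors.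

We can now pose the problem, whose source is the document at http://cs-www.cs.yale.edu/homes/aspnes/papers/dcoss-2005-submission.pdf: *is it true, for every family $\mathcal F$, that every predicate stably computable in $\mathcal F$ is also stably computable with stabilizing inputs in $\mathcal F$?* The answer is **no**, and the parity of the degree of a marked vertex shows it.

**Theorem 1.** If $D$ is ultimately periodic, then $P_D$ is stably computable in the family of all graphs by a deterministic protocol.

**Theorem 2.** If $D$ is infinite and co-infinite, then for no family $\mathcal F\supseteq\mathcal H$ is $P_D$ stably computable with stabilizing inputs in $\mathcal F$, even by nondeterministic protocols. This holds even if correctness is required only for executions in which at every moment exactly one vertex has input $L$ and no vertex receives $L$ twice.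

**Theorem 3.** If $D$ is finite or cofinite, then $P_D$ is stably computable with stabilizing inputs in the family of all graphs by a deterministic protocol. Hence for ultimately periodic $D$ (so that $P_D$ is stably computable in the family of all graphs), $P_D$ is stably computable with stabilizing inputs in that family if and only if $D$ is finite or cofinite.

Theorems 1 and 2 settle the problem. For $D$ the odd numbers, $P_D$ is stably computable in the family of all graphs, and hence in its subfamily $\mathcal H$, but in neither family is it stably computable with stabilizing inputs.

## 5. Fixed inputs: counting neighbors by marking them

Try a star whose center $v$ carries $L$, with three leaves. The center marks each unmarked leaf it meets and adds one to its counter. The counter goes $0,1,2,3$ and stops. With finite memory $v$ cannot count without bound, but it can count modulo $2$. Two jobs remain. The result must reach vertices that never meet $v$: a walking token carries it. And two $L$'s must be detected: each $L$ owns a token, and two tokens meet.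

**Proof of Theorem 1.** Let $t\ge 0$, $r\ge 1$ be as in the definition of ultimately periodic.

**The counter.** Its purpose is to keep $[n\in D]$ in finite memory. Count in $\{0,\dots,t+r-1\}$ with $s(c)=c+1$ for $c<t+r-1$ and $s(t+r-1)=t$. Put $\varphi(c)=[c\in D]$. Applying $s$ to $0$ exactly $n$ times yields $n$ if $n<t+r$, and otherwise the element $c\ge t$ of the range with $c\equiv n\pmod r$. In both cases $\varphi(c)=[n\in D]$.

**The states.** There is an error state $\bot$ with output $0$, and there are tuples $(\lambda,m,c,\tau,o)$: $\lambda$ records "my input was $L$", $m$ is a mark, $c$ the counter, $\tau$ a token bit, $o$ the output. Input $0$ gives $(0,0,0,0,0)$ and input $L$ gives $(1,0,0,1,\varphi(0))$.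

**The interaction.** If a participant is $\bot$, or both have $\tau=1$, both become $\bot$. Otherwise:

1. For each participant $z$ with $\lambda_z=1$, the other being $y$: if $m_y=0$, set $m_y:=1$ and $c_z:=s(c_z)$.
2. For each participant $z$ with $\lambda_z=1$, set $o_z:=\varphi(c_z)$.
3. If exactly one participant $z$ has $\tau=1$, the token moves to the other participant $y$, and if $\lambda_y=0$ then $o_y:=o_z$.

This is deterministic; if both participants have $\lambda=1$, the two instances of line 1 touch different variables.

**No $L$.** We check that all outputs are $0$. There is no $\lambda$ and no token, so nothing ever changes.

**At least two $L$'s.** We show that $\bot$ takes over. While there is no $\bot$, the number of tokens is constant and at least $2$. Choose two token holders at minimum distance. The vertices strictly between them on a shortest path hold no token, so one token can be walked along the path until the holders are adjacent; letting them interact creates $\bot$. By Lemma 2(c) a configuration with $\bot$ occurs. From then on the number of vertices not in $\bot$ never increases, and while it is positive some such vertex is adjacent to a $\bot$, so it can be decreased. By Lemma 2(b) all vertices end in $\bot$, with output $0=P_D$.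

**Exactly one $L$, at $v$.** We show that the counter, then the token, then all outputs become right. There is always exactly one token and never a $\bot$. Only $v$ sets marks, only on its neighbors, and it raises its counter exactly when it does. The number of unmarked neighbors of $v$ never increases and can be decreased while positive, so by Lemma 2(b) all neighbors are eventually marked, each counted once. From then on $\varphi(c_v)=[\deg(v)\in D]=P_D=:b$.

Moreover $o_v=\varphi(c_v)$ at all times: this holds initially, $c_v$ changes only in interactions of $v$, line 2 restores the equality, and line 3 never changes the output of $v$. So from then on $o_v=b$.

Since the token can be walked to $v$, by Lemma 2(c) it is at $v$ at some later time. From that time the token holder always has output $b$: when the token moves to $y\ne v$, the output $b$ is copied, and if it moves to $v$, then $o_v=b$ anyway. So a vertex $y\neq v$ changes its output only when it receives the token, and then to $b$. The number of vertices with output $\ne b$ is nonincreasing, and it can be decreased by walking the token to such a vertex. By Lemma 2(b) all outputs are eventually $b$ forever. $\square$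

## 6. Stale marks

Let $D$ be the odd numbers and try to adapt the marking protocol to changing inputs. Take $K(2,1)$: centers $v_0,v_1,v_2$, all joined to the one leaf $u_1$. Put $L$ at $v_1$. It meets $u_1$, marks it and counts $1$. Now move $L$ from $v_1$ to $v_2$. The leaf is already marked, so $v_2$ never counts it, and its counter stays at $0$ although its degree is $1$.

One would like $v_2$ to erase the old marks and then count. The difficulty is to know when the erasing is finished: there may be a marked neighbor that $v_2$ has not met yet, and nothing that $v_2$ has seen excludes it. This is a difficulty for one protocol, not yet an impossibility proof. The next section turns it into one: for *any* protocol, earlier marked vertices can leave leaves in states that a later marked vertex cannot distinguish from leaves it has already dealt with.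

## 7. No protocol when $D$ is infinite and co-infinite

Here is the natural first attempt at an impossibility proof. Choose $n\in D$ with $n+1\notin D$. On $K(1,n)$ with $L$ at $v_1$, run until the output $1$ is stable. Now do the same on $K(1,n+1)$ with one extra leaf idle. If the resulting configuration were still stable with output $1$, we would have a contradiction, as $\deg(v_1)=n+1\notin D$.

It stops here: the idle leaf is in state $q_0$, and $q_0$ may be exactly the state that announces "not yet counted". In the ordinary model the protocol of Section 5 shows this concretely. For $n$ odd, after all $n$ leaves are marked, an extra untouched leaf is unmarked; when $v_1$ meets it, the output of $v_1$ changes to $0$. The argument must fail with one marked vertex and fixed input, since Theorem 1 is true.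

So ask which extra leaves *could* be added safely. Suppose that for larger and larger $n$ the stable configuration has more and more leaves in state $q$. Then, as we shall see, extra leaves in such states $q$ do not destroy stability. We therefore need leaves that are in these "abundant" states but were not brought there by the currently marked vertex. An *earlier* marked vertex can bring them there. If $L$ moves through many centers, the set of abundant states must repeat, by the pigeonhole principle.

**Proof of Theorem 2.** Let $D$ be infinite and co-infinite. Suppose that a protocol with state set $Q$ and initial state $q_0$ computes $P_D$ with stabilizing inputs in $\mathcal F\supseteq\mathcal H$. Put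
$$N_0=\{n\ge1:\ n\in D,\ n+1\notin D\},\qquad p=2^{|Q|}.$$
$N_0$ is infinite: given $M\ge1$, take $d\in D$ with $d\ge M$ and the least $e>d$ with $e\notin D$; then $e-1\in N_0$ and $e-1\ge M$.

Let $x_k$ be the assignment "$L$ at $v_k$, $0$ elsewhere". Call a configuration $C$ on $G$ *1-stable in $G$* if every configuration reachable from $C$ in $G$ (inputs unchanged) has output $1$ at all vertices. If $G'$ is a subgraph of $G$ on the same vertices, every step in $G'$ is a step in $G$, so 1-stability in $G$ implies 1-stability in $G'$.

**Step 1: runs in which $L$ moves through the centers.** This step produces, for every $n\in N_0$, one stable configuration per marked center. Fix $n\in N_0$, take centers $v_0,\dots,v_p$ and leaves $u_1,\dots,u_n$, all in state $q_0$. The *$n$-run* has phases $k=1,\dots,p$. In phase $k$ the input is $x_k$ and only edges of $K(k,n)$ are used, that is, centers $v_0,\dots,v_k$ and all $n$ leaves. Hence $v_k$ is still in state $q_0$ when phase $k$ begins.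

Suppose phases $1,\dots,k-1$ are defined. They use only edges of $K(k,n)$. Following them with a fair continuation in $K(k,n)$ with input $x_k$, which exists by Lemma 1, gives a fair execution on $K(k,n)\in\mathcal F$ with final input $x_k$. Since $\deg(v_k)=n\in D$, from some point on all outputs are $1$ forever. Let $C$ be a configuration that occurs infinitely often. By Lemma 2(a) all configurations reachable from $C$ occur infinitely often, in particular after that point, so they have all outputs $1$. Thus $C$ is 1-stable in $K(k,n)$. End phase $k$ at an occurrence of $C$ after at least one step of the phase, and call this configuration $C_n^k$.

In the model, inputs change together with a step. So the change from $x_k$ to $x_{k+1}$ accompanies the last step of phase $k$, and $C_n^k$ denotes the configuration before this change.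

**Step 2: describing configurations by counts.** This step removes the names of the leaves. In $K(k,n)$ with input $x_k$ all leaves have input $0$, and any permutation of the leaves is an automorphism. So, up to permuting leaves, a configuration is described by $(z,f)$ with center states $z\in Q^{k+1}$ and leaf counts $f\in\mathbb N^Q$, where $|f|=\sum_q f(q)=n$. For instance, if three leaves are in states $q,q,q'$, then $f(q)=2$ and $f(q')=1$. Let $\mathrm{Stab}_k$ be the set of pairs $(z,f)$ with $|f|\ge1$ whose configurations are 1-stable in $K(k,|f|)$.

**Lemma 3 (downward closure).** If $(z,f)\in\mathrm{Stab}_k$, $f'\le f$ (coordinatewise) and $|f'|\ge1$, then $(z,f')\in\mathrm{Stab}_k$.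

*Proof.* Take a configuration on $K(k,|f|)$ described by $(z,f)$ and choose $|f'|$ of its leaves whose states have counts $f'$. The centers and these leaves form a configuration on a copy of $K(k,|f'|)$ described by $(z,f')$. Any step sequence from it is also a step sequence in $K(k,|f|)$ with the other leaves idle. All outputs at its end are $1$, in particular those in the copy. $\square$

**Step 3: abundant states.** We pass to infinitely many $n$ along which all data behave monotonically. Write $C_n^k=(z_n^k,f_n^k)$, so $|f^k_n|=n$. Every sequence of natural numbers has an infinite subsequence that is constant or strictly increasing: if it is bounded, some value repeats infinitely often; otherwise choose ever larger terms. There are finitely many pairs $(k,q)$ and each $Q^{k+1}$ is finite. Extracting finitely many times, we get an infinite $N_1\subseteq N_0$ such that for every $1\le k\le p$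

* $z_n^k=z^k$ is the same for all $n\in N_1$;
* for every $q\in Q$, the function $n\mapsto f_n^k(q)$ on $N_1$ is constant or strictly increasing.

Let $\Pi_k$ be the set of $q$ for which it is strictly increasing. As $\sum_q f_n^k(q)=n$ is unbounded on $N_1$, we have $\Pi_k\ne\emptyset$. There are $2^{|Q|}-1<p$ nonempty subsets of $Q$, so there are $i<j$ with $\Pi_i=\Pi_j=:\Pi$.

Fix $n<n'$ in $N_1$ and put
$$\Delta=f^i_{n'}-f^i_n\ge0,\qquad \operatorname{supp}\Delta\subseteq\Pi,\qquad |\Delta|=n'-n\ge1. \tag{1}$$
These will be the counts of the extra leaves, prepared by the first $i$ marked centers.

**Step 4: the fooling execution.** We now build one execution on a graph where $v_j$ has degree $n+1\notin D$, arranged so that phase $j$ is the one of the $n$-run. Let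
$$G=H(j,n',n+1)\in\mathcal F ,$$
which is allowed since $n+1\le n'$. Here $v_0,\dots,v_{j-1}$ are joined to all $n'$ leaves and $v_j$ exactly to $u_1,\dots,u_{n+1}$.

*First part.* Perform phases $1,\dots,i$ of the $n'$-run, with leaves renamed as described below. This uses only the centers $v_0,\dots,v_i$, and $i<j$, so all needed edges are in $G$. Afterwards $v_0,\dots,v_i$ have states $z^i$ and the leaf counts are $f^i_{n'}=f^i_n+\Delta$. Since $f_n^i\le f_{n'}^i$, we can choose the renaming so that $u_1,\dots,u_n$ have exactly the states they have in $C_n^i$, and $u_{n+1},\dots,u_{n'}$ realize $\Delta$. Centers $v_{i+1},\dots,v_j$ are in state $q_0$. With the last step the input changes from $x_i$ to $x_{i+1}$; since $i+1\le j$, the vertex $v_{i+1}$ is in $G$.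

*Second part.* On $v_0,\dots,v_i,u_1,\dots,u_n$ the states are those of $C_n^i$; here we use that $z^i$ is the same for $n$ and $n'$. The centers $v_{i+1},\dots,v_j$ are in $q_0$, as in the $n$-run. So perform phases $i+1,\dots,j$ of the $n$-run on $v_0,\dots,v_j,u_1,\dots,u_n$. All needed edges are in $G$, including $(v_j,u_l)$ for $l\le n$. The leaves $u_{n+1},\dots,u_{n'}$ stay idle. Stop at the end of phase $j$ without changing the input.

We reach a configuration $C^*$ with input $x_j$, center states $z^j$ and leaf counts $f_n^j+\Delta$.

**Step 5: $C^*$ is stable.** We show
$$(z^j,\ f^j_n+\Delta)\in\mathrm{Stab}_j. \tag{2}$$
Outside $\Pi=\Pi_j$ we have $\Delta(q)=0$ and $f^j_{n''}(q)=f^j_n(q)$ for all $n''\in N_1$. On $\Pi$ the value $f^j_{n''}(q)$ tends to infinity as $n''\to\infty$ in $N_1$. So for some $n''\in N_1$ we have $f_n^j+\Delta\le f^j_{n''}$ in all coordinates. Since $(z^j,f^j_{n''})\in\mathrm{Stab}_j$, Lemma 3 gives (2).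

This is where $\Pi_i=\Pi_j$ is used: the leaves left by phase $i$ are in states that are abundant in phase $j$.

**Step 6: the contradiction.** As $|f_n^j+\Delta|=n'$, (2) says that $C^*$ is 1-stable in $K(j,n')$, hence in its subgraph $G$ on the same vertices. Continue from $C^*$ fairly in $G$ with input $x_j$ unchanged (Lemma 1). All outputs are $1$ forever. But this is a fair execution on $G$ with final input $x_j$, and $\deg_G(v_j)=n+1\notin D$, so $P_D(G,x_j)=0$. This is a contradiction.

In every execution used, in Step 1 as well as in Step 4, exactly one vertex has input $L$ at every moment, and $L$ moves through $v_1,v_2,\dots$ in order, so no vertex receives it twice. This gives the last sentence of the theorem. $\square$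

## 8. Lower bounds on the degree: the finite and cofinite cases

The "only if" half of the equivalence in Theorem 3 is Theorem 2 for the family of all graphs. Now let $D$ be finite or cofinite. Fix $K\ge1$ such that $[n\in D]$ is constant for $n\ge K$, and put $\psi(\beta)=[\beta\in D]$ for $0\le\beta\le K$. Then
$$\psi(\min(n,K))=[n\in D]\quad\text{for all } n\ge 0. \tag{3}$$
So it suffices to find $\min(\deg(v),K)$, and this can be done with *lower bounds only*. The marked vertex $v$ alternates between a *cleaning* mode, in which it erases marks, and a *counting* mode, in which it marks unmarked neighbors. It need not know that cleaning is complete. Whenever it counts, the marks it has set are on distinct neighbors, so its counter is a valid lower bound. Under fairness some round will be preceded by a complete cleaning and give the right value. It remembers the largest bound $\beta$.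

There is a second difficulty. Consider the path $v,y,w$ with $L$ at both ends. First $v$ marks $y$ and counts $1$. Then $w$, in cleaning mode, erases the mark. Then $v$ marks $y$ again and counts $2$, although $\deg(v)=1$. If the input of $w$ now changes to $0$, the wrong $\beta_v\ge2$ would persist, because $\beta$ never decreases. So $v$ must throw away its evidence after the other marked vertices are gone. This is organized by tokens.

### The protocol

A state is $(a,\tau,m,\mu,c,\beta,o)$ with

* $a\in\{0,1\}$: "active", the belief of the vertex that its input is $L$;
* $\tau\in\{\emptyset,T_0,T_1,T_p,T_d,A,R\}$: the token held, where "$T$" means any of $T_0,T_1,T_p,T_d$;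
* $m\in\{0,1\}$: a mark;
* $\mu\in\{\mathrm{cl},\mathrm{co}\}$: cleaning or counting mode;
* $c,\beta\in\{0,\dots,K\}$: current count and best lower bound;
* $o\in\{0,1\}$: the output.

*Fresh evidence* means $\mu=\mathrm{cl}$, $c=\beta=0$. In $q_0$: $a=0$, $\tau=\emptyset$, $m=0$, $o=0$, fresh evidence. A $T$ stands for one active vertex and an $A$ for minus one. $R$ carries neither sign, but records that evidence may have to be reset. $T_p$ is a token with a reset pending, $T_d$ one that has met another $T$, and $T_0,T_1$ carry an answer.

An interaction consists of four substeps.

**(1) Update**, for each participant $z$:

* $a_z=0$ and input $L$: if $\tau_z$ is $\emptyset,A,R$, change it to $T_0,R,T_p$ respectively, set $a_z:=1$ (*activation*) and make the evidence of $z$ fresh. If $\tau_z$ is a $T$, do nothing.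
* $a_z=1$ and input $0$: if $\tau_z$ is $\emptyset,R,T$, change it to $A,A,R$ respectively and set $a_z:=0$ (*deactivation*). If $\tau_z=A$, do nothing.

**(2) Count**: if exactly one participant $z$ is active, the other being $y$:

* $\mu_z=\mathrm{cl}$, $m_y=1$: $m_y:=0$.
* $\mu_z=\mathrm{cl}$, $m_y=0$: $m_y:=1$, $\mu_z:=\mathrm{co}$, $c_z:=1$, $\beta_z:=\max(\beta_z,1)$.
* $\mu_z=\mathrm{co}$, $m_y=0$: $m_y:=1$, $c_z:=\min(c_z+1,K)$, $\beta_z:=\max(\beta_z,c_z)$.
* $\mu_z=\mathrm{co}$, $m_y=1$: $m_y:=0$, $\mu_z:=\mathrm{cl}$, $c_z:=0$.

**(3) Tokens**: $\{T,T\}$: both become $T_d$. In the following cases the first result goes to the initiator and the second to the responder: $\{T,A\}$ becomes $R,\emptyset$; $\{T,R\}$ becomes $T_p,\emptyset$; $\{R,R\}$ becomes $R,\emptyset$; $\{R,A\}$ becomes $A,\emptyset$. In all other cases exchange the two contents.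

**(4) Report**, for each participant $z$. If $z$ is active with input $L$: if $\tau_z=T_p$, make its evidence fresh and set $\tau_z:=T_{\psi(0)}$; if $\tau_z\in\{T_0,T_1\}$, set $\tau_z:=T_{\psi(\beta_z)}$. Then, for every participant, active or not: if $\tau_z=T_1$ set $o_z:=1$; if $\tau_z$ is any other token set $o_z:=0$; if $\tau_z=\emptyset$ leave $o_z$.

The protocol is deterministic.

*By hand.* Take one edge $(u,v)$ with $L$ at $u$. First interaction: $u$ activates with $T_0$, marks $v$, gets $\mathrm{co}$ and $c_u=\beta_u=1$; the token goes to $v$. Second: $u$ erases the mark and returns to $\mathrm{cl}$; the token returns to $u$ and becomes $T_{\psi(1)}$, and $o_u=\psi(1)$. Third: $v$ receives $T_{\psi(1)}$, so $o_v=\psi(1)$. As $\deg(u)=1$, this is the correct output. Suppose instead that after the second interaction $L$ moves from $u$ to $v$. In the next interaction $u$ deactivates, turning its $T$ into $R$, and $v$ activates with $T_0$; then $\{T,R\}$ leaves $T_p$ at $u$. One interaction later $T_p$ arrives at $v$, whose evidence becomes fresh: the reset has been carried out.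

### Four invariants

A *reset event* is a creation of $T_p$ (by $\{T,R\}$ or by the update $R\to T_p$). A *$T$-removal* is the reaction $\{T,A\}$ or the update $T\to R$; these are the only events that lower $\#T$.

* **(I1)** $\#T-\#A=\#\{\text{active vertices}\}$. Each of the three activations $\emptyset\to T_0$, $A\to R$, $R\to T_p$ raises the left side by $1$; each of the three deactivations $\emptyset\to A$, $R\to A$, $T\to R$ lowers it by $1$; the reactions, exchanges and reports preserve it. Initially both sides are $0$.
* **(I2)** Once some token exists, some token always exists. Every reaction leaves a token, and updates never delete one.
* **(I3)** If an $A$ or $R$ exists, then one continues to exist until a reset event occurs. Updates turn $A$ into $R$, and $R$ into $A$ or, with a reset, $T_p$; the reactions $\{T,A\},\{R,R\},\{R,A\}$ leave an $R$ or $A$; $\{T,R\}$ is a reset event.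
* **(I4)** In every configuration a vertex holding $T_1$ has $o=1$, and a vertex holding any other token has $o=0$. The content of a vertex changes only in its own interactions, which end with a report.

Consider a fair execution with final input $x$ on a graph with $N$ vertices, and let $\ell$ be the number of $L$'s in $x$. Call a vertex *settled* if it is active exactly when its input is $L$.

### Activity and tokens settle

**Claim 1.** Eventually all vertices are settled forever.

This makes the beliefs $a$ correct; the point to check is that the "do nothing" cases of the update cannot block a vertex forever. After the inputs stabilize, $a_z$ changes only when an unsettled vertex becomes settled, so the number of unsettled vertices is nonincreasing. By Lemma 2(b) it suffices to show that from any configuration with an unsettled vertex $w$ it can be decreased. Suppose not. Then in all reachable configurations substep (1) never changes anything, since any change would settle a vertex.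

*Case $w$ inactive with input $L$.* In every reachable configuration some vertex holds a non-$T$ content ($\emptyset$, $A$ or $R$). Otherwise $\#T=N$ and $\#A=0$, and (I1) gives $N$ active vertices, although $w$ is inactive. Among all reachable configurations and all vertices $y$ holding a non-$T$ content in them, choose one that minimizes lexicographically
$$(\text{number of tokens},\ \text{distance from } y \text{ to } w).$$
If $y=w$, any interaction of $w$ activates it, a contradiction. Otherwise let $y_1$ be the next vertex on a shortest path from $y$ to $w$. It holds a $T$, since otherwise it would be a better choice. Let $y,y_1$ interact. If $y$ held $\emptyset$, then now $y_1$ holds $\emptyset$, with the same number of tokens and smaller distance. If $y$ held $A$ or $R$, the number of tokens has decreased, and the new configuration again has a vertex with non-$T$ content. Both contradict minimality.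

*Case $w$ active with input $0$.* In every reachable configuration (I1) gives $\#T\ge\#A+1\ge1$, so some vertex holds a non-$A$ content. Minimize as before, now over vertices $y$ holding a non-$A$ content. If $y=w$, the next interaction of $w$ deactivates it, a contradiction. Otherwise $y_1$ holds $A$ by minimality. Let $y,y_1$ interact. If $y$ held $\emptyset$, the exchange gives smaller distance. If $y$ held $T$ or $R$, the reaction gives fewer tokens. Both contradict minimality. $\square$

**Claim 2.** Eventually, forever: $\#A=0$, $\#T=\ell$, and if $\ell\ge1$ also $\#R=0$.

This says that the tokens eventually count the $L$'s. After Claim 1 updates do nothing, there are exactly $\ell$ active vertices, and the number of tokens is nonincreasing. By Lemma 2(b), from some time on it is constant and cannot be decreased by any continuation. Consider any configuration after that time.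

Suppose it has both a $T$ and an $A$. Take such a pair at minimum distance. The vertices strictly between them on a shortest path hold $\emptyset$ or $R$. Move the $T$ along the path toward the $A$ by exchanges with $\emptyset$. It either meets an $R$ or reaches the $A$, and the reaction decreases the number of tokens, a contradiction. So $\#T=0$ or $\#A=0$. With $\#T=\#A+\ell$ from (I1) this gives $\#A=0$ and $\#T=\ell$.

Suppose $\ell\ge1$ and an $R$ exists. Take a $T$ and an $R$ at minimum distance. Only $\emptyset$ lies between them, so they can be brought together, which decreases the number of tokens, a contradiction. $\square$

### Final inputs with no $L$, or with at least two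

**Case $\ell=0$.** We need output $0$. Outputs become $1$ only through a $T_1$, so if no token ever existed, all outputs are always $0$. Otherwise, by (I2) and Claim 2, eventually the tokens are one or more $R$'s and nothing else. Then no output changes to $1$ any more. A vertex with output $1$ holds $\emptyset$ by (I4), and a nearest $R$ can be moved to it through $\emptyset$'s, which sets its output to $0$. By Lemma 2(b), applied to the number of vertices with output $1$, all outputs become $0$ forever.

**Case $\ell\ge2$.** Again we need output $0$. Eventually there are exactly $\ell$ tokens, all of type $T$, and a $T_d$ stays $T_d$: exchanges, $\{T,T\}$ and reports all preserve it. The number of tokens that are not $T_d$ is nonincreasing, and while it is positive, such a token can be brought to a nearest other $T$ through $\emptyset$'s, making both $T_d$. By Lemma 2(b) eventually all are $T_d$. From then on no output changes to $1$; a vertex with output $1$ holds $\emptyset$ by (I4), and a nearest $T_d$ can be moved to it. By Lemma 2(b) all outputs become $0=P_D$ forever.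

### Final inputs with exactly one $L$

Let $\ell=1$ and let $v$ be the final $L$-vertex. Order all events by substeps, the two updates of an interaction one after the other. After Claims 1 and 2 take effect there are no effective updates and no $R$, so there are only finitely many reset events.

**Claim 3.** There is a moment $t^{**}$ at which the evidence of $v$ is fresh and after which: $v$ is the only active vertex; there is exactly one token, always $T_0$ or $T_1$; and the evidence of $v$ is never made fresh again.

This claim says that all disturbance by other vertices ends before the evidence that $v$ finally uses begins.

*(i) Suppose there is a last reset event, at $t^*$.* After $t^*$ no $A$ or $R$ exists: by (I3) one would persist forever, contradicting Claim 2. Every deactivation and every $T$-removal leaves an $A$ or $R$, so none occurs after $t^*$. Hence $\#T$ is nondecreasing after $t^*$. It is at least $1$ right after $t^*$, and it is eventually $1$ by Claim 2. So $\#T=1$ throughout. By (I1), with $\#A=0$, exactly one vertex is active at all times after $t^*$. As there are no deactivations, it is always the same vertex, and by Claim 1 it is $v$. In particular there are no activations after $t^*$.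

Right after $t^*$ the unique token is $T_p$. With no second token to react with, it remains $T_p$ until a report at $v$ with input $L$, because reports alter the token only at active vertices with input $L$. Such a report occurs. Indeed, after the inputs have stabilized, if the token is still $T_p$, it can be moved by exchanges to $v$ (if it is already at $v$, out to a neighbor and back), where the report turns it into $T_{\psi(0)}$. By Lemma 2(c), a configuration in which the token is not $T_p$ occurs. Let $t^{**}$ be the time of the first such report at $v$. There the evidence of $v$ becomes fresh. Afterwards no $T_p$ is created, as $t^*$ was the last reset event, and no $T_d$, as there is only one token. So the token is always $T_0$ or $T_1$. Evidence is made fresh only by an activation or by a report on $T_p$, and neither happens again.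

*(ii) Suppose there is no reset event.* By (I3) and Claim 2 no $A$ or $R$ ever exists, so there are no deactivations and no $T$-removals. Hence $\#T=\#\{\text{active}\}$ is nondecreasing, starts at $0$ and is eventually $1$. So exactly one activation ever happens, and by Claim 1 it is that of $v$. Before it there are no tokens, so it creates the only token ever, as $T_0$, and makes the evidence of $v$ fresh. Let $t^{**}$ be this moment. Afterwards the token is always $T_0$ or $T_1$, and neither an activation nor a $T_p$ occurs. $\square$

**Claim 4.** Eventually $\beta_v=\min(\deg(v),K)$ forever.

After $t^{**}$, only $v$ is active, so marks change only at neighbors of $v$ and only in interactions with $v$. First the upper bound: after $t^{**}$, whenever $\mu_v=\mathrm{co}$,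
$$1\le c_v\le\#\{\text{neighbors of } v \text{ with } m=1\}. \tag{4}$$
Indeed, at $t^{**}$ the mode is $\mathrm{cl}$; entering $\mathrm{co}$ sets $c_v=1$ and marks a neighbor; each later increase of $c_v$ marks a previously unmarked neighbor; and no neighbor is unmarked without leaving $\mathrm{co}$. Marks left over from earlier times only make the right side larger. Since $\beta_v$ starts at $0$ at $t^{**}$ and is raised only to values of $c_v\le K$, we get $\beta_v\le\min(\deg(v),K)$. Also $\beta_v$ is nondecreasing.

Now we show that the bound can be attained from any configuration after $t^{**}$ and after the inputs have stabilized. If $\mu_v=\mathrm{co}$, some neighbor is marked by (4), and an interaction with it gives mode $\mathrm{cl}$. In mode $\mathrm{cl}$, let $v$ interact with every marked neighbor; each is unmarked and the mode stays $\mathrm{cl}$. Now all neighbors are unmarked. Let $v$ interact with $\min(\deg(v),K)\ge1$ distinct neighbors. The first interaction sets $c_v=1$, each further one raises it by $1$, and at the end $\beta_v\ge c_v=\min(\deg(v),K)$. Lemma 2(b), applied to $\min(\deg(v),K)-\beta_v$, proves the claim. $\square$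

**Outputs for $\ell=1$.** It remains to bring the answer to all vertices. By Claim 4 and (3), eventually $\psi(\beta_v)=[\deg(v)\in D]=P_D=:b$. The unique token can be moved to $v$ (if it is already there, out and back), where the report makes it $T_b$. By Lemma 2(c) it is $T_b$ at some later time, and it stays $T_b$, because only reports at $v$ touch it and they set it to $T_b$. From then on outputs change only to $b$. A vertex with output $\ne b$ holds $\emptyset$ by (I4), and the token can be moved to it. By Lemma 2(b) all outputs are eventually $b$ forever. This proves Theorem 3. $\square$

### A remark on the hypothesis of Theorem 1

**Remark (not used above).** Ultimate periodicity is also necessary for ordinary deterministic stable computation of $P_D$ in all graphs. Take such a protocol and consider stars with edges from the center to the leaves and $L$ at the center. Simulate it on complete graphs with all edges in both directions. Agents remember their input; only meetings of an $L$-agent with a $0$-agent are simulated, with the $L$-agent as initiator whatever the actual direction; two meeting $L$'s create a spreading error state of output $0$; and a $0$-agent outputs $0$ before its first simulated meeting.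

With no $L$ the output is $0$. With two or more $L$'s the error eventually appears and spreads. With exactly one $L$ and $n\ge1$ zeros, eventually every $0$-agent has had a simulated meeting, by Lemma 2(b), and from then on configurations and reachability are those of the star. From a configuration in the recurrent set $\mathcal E$, Lemma 1 on the star leads to a configuration $S$ such that everything reachable from $S$ has the correct output. By Lemma 2(a), $S\in\mathcal E$; every element of $\mathcal E$ occurs after an occurrence of $S$, so it is reachable from $S$ and has the correct output.

So $\{(1,n):n\in D,\ n\ge1\}$ is the set of accepted input counts ($L$'s, zeros) of a predicate stably computable on complete graphs. By Angluin, Aspnes and Eisenstat ("Stably computable predicates are semilinear", PODC 2006) this set is semilinear: a finite union of sets consisting of a base vector plus all nonnegative integer combinations of finitely many period vectors. Fixing the first coordinate to be $1$ leaves finitely many choices for the periods with positive first coordinate, so $D\setminus\{0\}$ is a semilinear subset of $\mathbb N$, that is, ultimately periodic; hence so is $D$. Thus for these degree predicates ordinary computability corresponds to "ultimately periodic", and computability with stabilizing inputs to "finite or cofinite".
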